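\title{Semistrong edge-colorings of planar graphs with $2\Delta+O(1)$ colors}

\begin{abstract}
A matching $M$ of a graph $G$ is semistrong if every edge of $M$ has an endpoint of degree one in the subgraph induced by the vertices that $M$ covers. The semistrong chromatic index $\chi'_{ss}(G)$ is the least number of semistrong matchings that partition $E(G)$. Lu\v{z}ar, Mockov\v{c}iakov\'a and Sot\'ak conjectured that $\chi'_{ss}(G)\le 2\Delta(G)+C$ for all planar graphs $G$ and some constant $C$. We prove that such an absolute constant exists. More generally, in a subgraph-closed class of graphs with bounded strong $2$-coloring number, the bound $2\Delta+O(1)$ holds exactly when the class excludes some $K_{3,t}$, and the bound $\Delta+O(1)$ holds exactly when it excludes some $K_{2,t}$. For planar graphs the coefficient $2$ is best possible and $C\ge 3$ is necessary.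
\end{abstract}

\section{Introduction}

All graphs are finite and simple unless they are called multigraphs, and $\Delta(G)$ is the maximum degree of $G$. A \emph{matching} $M$ in $G$ is a set of edges no two of which share a vertex. Let $V(M)$ be the set of vertices covered by $M$ and let $G[V(M)]$ be the subgraph of $G$ induced by $V(M)$. Call a vertex of $V(M)$ \emph{private} if it has degree one in $G[V(M)]$, that is, if its partner in $M$ is its only neighbor in $V(M)$. The matching $M$ is \emph{strong} if $\Delta(G[V(M)])=1$, so that both ends of every edge of $M$ are private, and \emph{semistrong} if every edge of $M$ has at least one private end. A \emph{strong} (\emph{semistrong}) \emph{edge-coloring} is an edge-coloring in which every color class is a strong (semistrong) matching. The least numbers of colors in such colorings are the \emph{strong chromatic index} $\chi'_s(G)$ and the \emph{semistrong chromatic index} $\chi'_{ss}(G)$. Strong matchings are semistrong, and the edges at one vertex need distinct colors, so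
\[
\Delta(G)\le\chi'_{ss}(G)\le\chi'_s(G).
\]
Lu\v{z}ar, Mockov\v{c}iakov\'a and Sot\'ak proved that $\chi'_{ss}(G)\le\Delta(G)^2$ for every graph $G$.

Two examples show what the freedom to choose the private end is worth.

\begin{example}\label{ex:pendant}
Let $n\ge4$ and attach $n-3$ pendant edges to each vertex of $K_4$. The resulting graph is planar, has maximum degree $n$ and has $4n-6$ edges. Any two of its edges share a vertex or are joined by an edge of $K_4$, so $\chi'_s=4n-6$. In a semistrong coloring the $i$-th pendant edges at the four vertices may share a color, because their leaves are private. With six further colors for $K_4$ we get $\chi'_{ss}\le n+3$.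
\end{example}

\begin{example}\label{ex:bipartite}
Let $j,n\ge2$. Two disjoint edges of $K_{j,n}$ induce a $4$-cycle, so if both lie in a matching, none of their four ends is private. Hence all edges need distinct colors and $\chi'_{ss}(K_{j,n})=jn$. For $n\ge j$ this is $j\Delta$.
\end{example}

By Example~\ref{ex:pendant}, the inequality $\chi'_{ss}\le\chi'_s$ cannot give a coefficient of $\Delta$ below $4$ for planar graphs, and it can be far from the truth. By Example~\ref{ex:bipartite}, the bound $\Delta^2$ is attained by $K_{n,n}$, and complete bipartite subgraphs force a large semistrong index. A planar graph may contain $K_{2,n}$ for any $n$, but it contains no $K_{3,3}$. If complete bipartite subgraphs are the only serious obstruction, the answer for planar graphs should be about $2\Delta$. This is the conjecture of Lu\v{z}ar, Mockov\v{c}iakov\'a and Sot\'ak, which we take from \cite{semistrong}: \emph{there is a (small) constant $C$ such that $\chi'_{ss}(G)\le2\Delta(G)+C$ for every planar graph $G$.} We prove that an absolute constant exists. We do not claim that the constant obtained here is small.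

\begin{theorem}\label{thm:planar}
There is an absolute constant $C$ such that $\chi'_{ss}(G)\le 2\Delta(G)+C$ for every planar graph $G$. The coefficient $2$ is best possible, and no constant $C<3$ is valid for all planar graphs: for every $n\ge5$ there is a planar graph $G$ with $\Delta(G)=n$ and $\chi'_{ss}(G)\ge2\Delta(G)+3$.
\end{theorem}

Planarity enters the proof through two properties only: the absence of $K_{3,3}$ and the existence of a vertex order of the following kind. For a linear order $<$ on $V(G)$ and a vertex $y$, let
\[
S(y)=\{x<y:\ xy\in E(G),\ \text{or there is } v>y \text{ with } xv,\,vy\in E(G)\}.
\]
Thus $S(y)$ consists of the smaller vertices that $y$ reaches by an edge or by a path of length two through a larger vertex. The order is \emph{$s$-good} if $|S(y)|\le s$ for all $y$. The graphs of a class have $s$-good orders with bounded $s$ if and only if the strong $2$-coloring number is bounded on the class.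

\begin{theorem}\label{thm:general}
Let $s,t\ge1$. If $G$ has an $s$-good order and no subgraph $K_{3,t}$, then $\chi'_{ss}(G)\le2\Delta(G)+C(s,t)$, where $C(s,t)$ depends only on $s$ and $t$.
\end{theorem}

\begin{lemma}\label{lem:order}
Every planar graph has a $452$-good order.
\end{lemma}

For classes with good orders, Theorem~\ref{thm:general} and Example~\ref{ex:bipartite} determine when the bound $2\Delta+O(1)$ holds, and a simpler version of the argument does the same for $\Delta+O(1)$. We say that $\chi'_{ss}\le j\Delta+O(1)$ on a class $\mathcal G$ if there is a constant $C$ with $\chi'_{ss}(G)\le j\Delta(G)+C$ for all $G\in\mathcal G$.

\begin{theorem}\label{thm:class}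
Let $\mathcal G$ be a class of graphs that is closed under subgraphs and such that, for some $s$, every graph in $\mathcal G$ has an $s$-good order. Then
\begin{enumerate}
\item[(a)] $\chi'_{ss}\le2\Delta+O(1)$ on $\mathcal G$ if and only if $K_{3,t}\notin\mathcal G$ for some $t$;
\item[(b)] $\chi'_{ss}\le\Delta+O(1)$ on $\mathcal G$ if and only if $K_{2,t}\notin\mathcal G$ for some $t$.
\end{enumerate}
\end{theorem}

The hypothesis holds for every subgraph-closed class of bounded expansion, in particular for every proper minor-closed class \cite{zhu}. None of the proofs below uses this fact.

In Section~\ref{sec:bottoms} we use the order to decide in advance which end of each edge is private, we show that a bounded number of edges below each vertex can be set aside at the price of a bounded number of colors, and we reduce all conflicts to two types. Section~\ref{sec:one} runs the method on graphs without $K_{2,t}$, where a greedy coloring suffices. Section~\ref{sec:two} proves Theorem~\ref{thm:general}; there a greedy coloring would cost about $3\Delta$ colors, and a decomposition into subgraphs of maximum degree two replaces it. Section~\ref{sec:planar} proves Lemma~\ref{lem:order}, and Section~\ref{sec:lower} completes the proofs of Theorems~\ref{thm:planar} and~\ref{thm:class}.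

\section{Private bottoms and discarded edges}\label{sec:bottoms}

In Sections~\ref{sec:bottoms}--\ref{sec:two}, $G$ is a graph with a fixed $s$-good order and $\Delta=\Delta(G)\ge1$. The smaller end of an edge is its \emph{top} and the larger end is its \emph{bottom}, and \emph{an edge of $G$ is always written top first}, so that $uv$ means $u<v$. We call $u$ a \emph{parent} of $v$ and $v$ a \emph{child} of $u$. The definition of $S$ says:
\begin{enumerate}
\item[(S1)] every parent of $y$ lies in $S(y)$; in particular every vertex has at most $s$ parents;
\item[(S2)] if $x<y$ are parents of the same vertex, then $x\in S(y)$.
\end{enumerate}
A vertex may have $\Delta$ children but only $s$ parents, so a vertex of large degree is the top of nearly all its edges. As in Example~\ref{ex:pendant}, such a vertex is a poor candidate for a private end, and we require that the \emph{bottom} of every edge be private.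

Let $N[v]$ consist of $v$ and its neighbors. For distinct edges $e=uv$ and $f$, we say that $e$ \emph{sees} $f$ if $f$ contains a vertex of $N[v]$. Suppose that no edge of a set $M$ sees another edge of $M$. Both ends of $e=uv\in M$ lie in $N[v]$, so no other edge of $M$ meets $e$, and $M$ is a matching. No neighbor of $v$ other than $u$ is covered by $M$, so $v$ is private. Hence $M$ is a semistrong matching, and it suffices to color $E(G)$ so that no edge sees an edge of its own color.

\begin{example}\label{ex:forest}
Let $G$ be a forest. Choose a root in each component and order the vertices by distance from their roots, breaking ties arbitrarily. Every vertex has at most one parent, and the order is $1$-good. Go through the vertices $z$ in increasing order and give the edges with top $z$ distinct colors from a palette of $\Delta+1$, avoiding the colors of the edges whose bottom is $z$ or the parent of $z$. A root has at most $\Delta$ children and nothing to avoid; any other vertex has at most $\Delta-1$ children and at most two colors to avoid. An edge $uv$ sees the other edges with top $u$, the edge with bottom $u$, the edges $vw$, and the edges $wy$ with $w$ a child of $v$. Each of them has a color different from that of $uv$ by construction. Hence $\chi'_{ss}(G)\le\Delta+1$.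
\end{example}

In a forest the edges below $z$ lose two colors, and the palette absorbs the loss. In general the main part of the coloring is built globally and cannot avoid such colors as it goes. The remedy is to remove the offending edges afterwards. The next lemma shows that this is cheap as long as each \emph{top} loses a bounded number of edges.

\begin{lemma}\label{lem:discard}
Let $D\subseteq E(G)$ be such that every vertex is the top of at most $b$ edges of $D$, and let $q=(s+1)(b+s)+2s^2$. Then $D$ can be colored with $2q+1$ colors so that no edge of $D$ sees an edge of $D$ of the same color.
\end{lemma}

\begin{proof}
By (S1), every vertex lies on at most $b+s$ edges of $D$. Let $\Gamma$ be the graph with vertex set $D$ in which two edges are adjacent if one sees the other. For each adjacent pair fix names $e=uv$ and $f$ such that $e$ sees $f$, fix $w\in f\cap N[v]$, and charge the pair to $e$ or $f$ as follows. If $w$ is $v$ or a parent of $v$, charge it to $e$. For a given $e$ there are at most $s+1$ such vertices $w$, each on at most $b+s$ edges of $D$, so $e$ receives at most $(s+1)(b+s)$ charges of this kind. If $w$ is a child of $v$, charge the pair to $f$. For a given $f$ there are two choices of $w\in f$, at most $s$ parents $v$ of $w$, and at most $s$ edges with bottom $v$, so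 $f$ receives at most $2s^2$ charges of this kind.

Every vertex of $\Gamma$ receives at most $q$ charges, and every edge of $\Gamma$ is charged to one of its ends. So a subgraph of $\Gamma$ with $N\ge1$ vertices has at most $qN$ edges and has a vertex of degree at most $2q$. Remove such vertices one at a time and color them greedily in the reverse order; this uses at most $2q+1$ colors.
\end{proof}

The first edges to be discarded generalize the colors avoided in Example~\ref{ex:forest}. Let $F\subseteq E(G)$ and let $c$ be a coloring of $F$. An edge $zy\in F$ is \emph{shadowed} if $c(zy)$ is the color of an edge of $F$ whose bottom lies in $S(z)\cup\{z\}$.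

\begin{lemma}\label{lem:shadow}
Let $F\subseteq E(G)$ and let $c$ be a coloring of $F$.
\begin{enumerate}
\item[(i)] If edges of $F$ with the same top have distinct colors and every vertex is the bottom of at most $j$ edges of $F$, then every vertex is the top of at most $j(s+1)$ shadowed edges.
\item[(ii)] Suppose that two distinct edges of $F$ have the same color, neither is shadowed, and one sees the other. Then they can be named $e=uv$ and $f$ so that one of the following holds.
\begin{enumerate}
\item[Type I:] the top of $f$ is a parent of $v$ (possibly $u$).
\item[Type II:] the bottom $w$ of $f$ is a parent of $v$ and $u<w$.
\end{enumerate}
\end{enumerate}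
\end{lemma}

\begin{proof}
(i) At most $j(s+1)$ edges of $F$ have their bottom in $S(z)\cup\{z\}$, and each of their colors occurs on at most one edge with top $z$.

(ii) Let $e=uv$ see $f$ and let $w\in f\cap N[v]$. Suppose first that $w$ is the top of $f$. If $w=v$ or $w$ is a child of $v$, then the bottom $v$ of $e$ lies in $S(w)\cup\{w\}$ by (S1), and $f$ is shadowed. So $w$ is a parent of $v$, which is Type~I.

Suppose now that $f=rw$. If $w=v$, then the top $r$ of $f$ is a parent of $v$, which is Type~I. If $w$ is a parent of $v$ and $w\le u$, then $w\in S(u)\cup\{u\}$ by (S2), and $e$ is shadowed; so $u<w$, which is Type~II. If $w$ is a child of $v$, then $v$ and $r$ are parents of $w$. In case $v\le r$ we have $v\in S(r)\cup\{r\}$ by (S2), and $f$ is shadowed; so $r<v$, which is Type~II with the names of $e$ and $f$ interchanged.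
\end{proof}

\section{One main parent: graphs without $K_{2,t}$}\label{sec:one}

In a conflict of Type~I the edge $uv$ must avoid the colors of all edges below every parent of $v$, and these may be $\Delta$ colors per parent. To reach $\Delta+O(1)$ only one parent of $v$ may be expensive. The excluded subgraph and (S2) together show that all parents but the smallest are cheap.

\begin{proposition}\label{prop:one}
Let $s,t\ge 1$. If $G$ has an $s$-good order and no subgraph $K_{2,t}$, then $\chi'_{ss}(G)\le\Delta(G)+C'(s,t)$, where $C'(s,t)$ depends only on $s$ and $t$.
\end{proposition}

\begin{proof}
For a vertex $v$ with a parent, let $p(v)$ be its smallest parent. The edges $p(v)v$ are \emph{main} and all other edges are \emph{minor}. If $yv$ is minor, then $y$ is a \emph{minor parent} of $v$ and $v$ is a \emph{minor child} of $y$.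

Every vertex $y$ has at most $m'=s(t-1)$ minor children. Indeed, if $v$ is a minor child of $y$, then $p(v)<y$, so $p(v)\in S(y)$ by (S2); and for each $x\in S(y)$, the vertices $x$ and $y$ have at most $t-1$ common neighbors, since $G$ has no $K_{2,t}$.

Color the main edges one at a time, in any order. The edge $p(v)v$ avoids the colors already on main edges with the same top, at most $\Delta-1$, and on main edges whose bottom is a minor parent or a minor child of $v$, at most $s+m'$. So $\Delta+s+m'$ colors suffice. Let $D$ consist of the minor edges, the main edges that are shadowed (with $F$ the set of main edges), and the main edges $wy$ whose color equals that of $p(v)v$ for some minor child $v$ of $w$. A vertex is the top of at most $m'$, $s+1$ and $m'$ edges of these three kinds: for the second use Lemma~\ref{lem:shadow}(i) with $j=1$, and for the third use that main edges with the same top have distinct colors.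

Suppose that two edges outside $D$ have the same color and one sees the other, and name them $e=uv$ and $f$ as in Lemma~\ref{lem:shadow}(ii). Here $u=p(v)$. In Type~I the top of $f$ is not $u$, because edges with the same top have distinct colors; so it is a minor parent of $v$, and $f$ is of the third kind in $D$, a contradiction. In Type~II the bottom of $f$ is a minor parent of $v$, and the later colored of $e$ and $f$ avoided the color of the other, again a contradiction. By Lemma~\ref{lem:discard} with $b=2m'+s+1$, the set $D$ is colored with a number of new colors that depends only on $s$ and $t$.
\end{proof}

The two types were treated differently, and the same division governs the next section. A Type~I conflict at a minor parent $w$ is removed by discarding, since $w$ has few minor children and so loses few edges. A Type~II conflict gives no such bound: the tops of both edges may be involved in many conflicts, one for each child. These conflicts have to be avoided when the colors are chosen.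

\section{Two main parents: proof of Theorem~\ref{thm:general}}\label{sec:two}

Let $G$ have an $s$-good order and no subgraph $K_{3,t}$.

\subsection{Main edges and the five remaining conflicts}

A vertex is \emph{single} if it has exactly one parent $p_1(v)$, and \emph{double} if it has at least two parents; then $p_1(v)<p_2(v)$ denote its two smallest parents. These one or two parents are the \emph{main parents} of $v$, and the other parents are \emph{minor}. An edge $uv$ is main or minor according to whether $u$ is a main or a minor parent of $v$, and $v$ is then a main or a minor child of $u$. By (S2),
\begin{equation}\label{eq:p1}
p_1(v)\in S(p_2(v))\qquad\text{for every double vertex } v.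
\end{equation}

\begin{lemma}\label{lem:minor}
Every vertex $y$ has at most $m=(t-1)\binom s2$ minor children.
\end{lemma}

\begin{proof}
If $v$ is a minor child of $y$, then $p_1(v)<p_2(v)<y$, so $p_1(v),p_2(v)\in S(y)$ by (S2). A pair $x,x'\in S(y)$ arises from at most $t-1$ vertices $v$, since $t$ common neighbors of $x,x',y$ would give a $K_{3,t}$.
\end{proof}

This is the only use of the excluded $K_{3,t}$. The two ends of a minor edge are called \emph{minor neighbors}. A vertex has at most $s+m$ minor neighbors, each the bottom of at most two main edges, so at most
\[
B=2(s+m)
\]
main edges have their bottom at a minor neighbor of a given vertex. We color the main edges from a palette of $K=2\Delta+2+B$ colors.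

Apply Lemma~\ref{lem:shadow}(ii) with $F$ the set of main edges. In Type~II, if the bottom $w$ of $f$ is a main parent of $v$, then $u<w$ forces $u=p_1(v)$ and $w=p_2(v)$. So two main edges $e=uv$ and $f$ of the same color, neither shadowed, can conflict in five ways:
\begin{enumerate}
\item[(Ia)] the top of $f$ is $u$;
\item[(Ib)] the top of $f$ is the other main parent of $v$;
\item[(Ic)] the top of $f$ is a minor parent of $v$;
\item[(IIa)] $u=p_1(v)$ and the bottom of $f$ is $p_2(v)$;
\item[(IIb)] the bottom of $f$ is a minor parent of $v$.
\end{enumerate}
Conflicts (Ic) are discarded as in Section~\ref{sec:one}. Conflicts (Ia) and (Ib) are the source of the term $2\Delta$, and we deal with them first.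

\subsection{Coloring half-edges}

Let $H$ be the multigraph on $V(G)$ with one edge $e_v$ joining $p_1(v)$ and $p_2(v)$ for each double vertex $v$. It has no loops, and $\deg_H(x)\le\Delta$ because the edges of $H$ at $x$ correspond to main children of $x$. An edge $e$ of $H$ with ends $x,z$ has two \emph{half-edges} $(x,e)$ and $(z,e)$. The main edge $xv$ of $G$ with $v$ double corresponds to the half-edge $(x,e_v)$. Avoiding (Ia) and (Ib) means that $(x,e)$ differs in color from all other half-edges at the two ends of $e$. If $G$ is obtained from a loopless multigraph by subdividing every edge once, and the subdividing vertices come last in the order, this is the whole problem.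

A main edge $uv$, with $z$ the other main parent of $v$, takes part in three families of constraints (Figure~\ref{fig:families}). It must differ from (A) the other main edges with top $u$; (B) the main edges $wv'$, where $v'$ has main parents $u$ and $w$, because $wv'$ sees $uv$; and (C) the main edges with top $z$, because $uv$ sees them. Each family can have about $\Delta$ members, so a greedy coloring is only guaranteed to succeed with about $3\Delta$ colors. The following lemma saves one $\Delta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\node[circle,draw,inner sep=2pt] (w) at (-2,1.5) {$w$};
\node[circle,draw,inner sep=2pt] (u) at (0,1.5) {$u$};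
\node[circle,draw,inner sep=2pt] (z) at (2,1.5) {$z$};
\node[circle,draw,inner sep=1.5pt] (a) at (-1,0) {$v'$};
\node[circle,draw,inner sep=2pt] (v) at (1,0) {$v$};
\node[circle,draw,inner sep=1pt] (b) at (3,0) {$v''$};
\draw (w) -- node[left] {B} (a);
\draw (u) -- node[left] {A} (a);
\draw[very thick] (u) -- (v);
\draw (z) -- node[right] {B,\,C} (v);
\draw (z) -- node[right] {C} (b);
\end{tikzpicture}
\caption{Tops are drawn above bottoms. The vertex $v$ has main parents $u,z$, the vertex $v'$ has main parents $u,w$, and $v''$ is a main child of $z$. The color of the thick edge $uv$ must differ from the colors of the other main edges with top $u$ (family A), of the second main edges into main children of $u$ (family B), and of the main edges with top $z$ (family C).}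
\label{fig:families}
\end{figure}

\begin{lemma}\label{lem:half}
Let $H$ be a loopless multigraph of maximum degree at most $\Delta$, where $\Delta\ge1$. The half-edges of $H$ can be colored with $2\Delta+2$ colors so that, for every edge $e$ with ends $x,z$, the color of $(x,e)$ differs from the color of every other half-edge at $x$ and of every half-edge at $z$.
\end{lemma}

\begin{proof}
We split $H$ into about $\Delta/2$ subgraphs of maximum degree two, following the proof of Petersen's theorem on $2$-factors, and spend four colors on each.

Let $k=\lceil\Delta/2\rceil$. Write each vertex $x$ on a list $2k-\deg_H(x)$ times. The list has even length $2k|V(H)|-2|E(H)|$. Pair its entries arbitrarily and add an edge or a loop for each pair; a loop contributes two to the degree. The result is a $2k$-regular multigraph $H'\supseteq H$. Each component of $H'$ has only even degrees and therefore an Euler tour. Orient the edges along these tours, so that every vertex has indegree and outdegree $k$. Form a bipartite multigraph with two copies $x^+,x^-$ of each vertex and an edge $x^+z^-$ for each arc from $x$ to $z$. It is $k$-regular, and a $k$-regular bipartite multigraph is a union of $k$ perfect matchings, by repeated use of Hall's theorem. Each perfect matching is a set of arcs with one arc entering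 and one leaving each vertex. Deleting the added edges and loops, we obtain a partition of $H$ into loopless subgraphs $F_1,\dots,F_k$ of maximum degree at most two. Each $F_i$ gets its own four colors, so only constraints inside one $F_i$ remain, and $4k\le2\Delta+2$.

A component of $F_i$ with an edge is a path or a cycle, where two parallel edges form a cycle of length two. List its half-edges in the order of traversal,
\[
(x_0,e_0),\ (x_1,e_0),\ (x_1,e_1),\ (x_2,e_1),\ \dots,
\]
linearly for a path and cyclically for a cycle. The half-edges of $F_i$ at the two ends of an edge $e$ are the two halves of $e$ and the entries just before and just after them. So every constraint is between entries at distance at most two in the list, and it suffices that any three consecutive entries have distinct colors. For a path use $123123\cdots$. For a cycle the list has even length $\ell\ge4$. If $4$ divides $\ell$, repeat the block $1234$. Otherwise $\ell\ge6$ and $4$ divides $\ell-6$; use $123123$ followed by blocks $1234$. Three cyclically consecutive entries that cross the boundary of two blocks read $231$, $312$, $341$ or $412$.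
\end{proof}

For $G=K_{2,n}$ with $n$ even and the two vertices of degree $n$ first in the order, $H$ consists of $n$ parallel edges. It splits into $n/2$ cycles of length two, each colored $1234$, and the total of $2n$ colors agrees with Example~\ref{ex:bipartite}.

Let $c_0(xv)$ be the color of $(x,e_v)$, for every double vertex $v$ and main parent $x$ of $v$. Main edges with a single bottom stay uncolored for now. Among the colored edges:
\begin{enumerate}
\item[(P1)] main edges with the same top have distinct colors;
\item[(P2)] if $v$ has main parents $x\ne z$, in either order, and $v'$ is a main child of $z$, possibly $v'=v$, then $xv$ and $zv'$ have distinct colors.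
\end{enumerate}

\subsection{Permuting colors inside bundles}

The coloring $c_0$ ignores conflicts (IIb), and there may be too many to discard. Take vertices $u<z<u'<z'<w_1<\dots<w_n<v_1<\dots<v_n$, join every $v_i$ to $u$, $z$ and $w_i$, and join every $w_i$ to $u'$ and $z'$. This order is $4$-good and $w_i$ is a minor parent of $v_i$. Nothing prevents $c_0(uv_i)=c_0(u'w_i)$ for all $i$, and discarding one edge of each such pair removes at least $n/2$ edges below $u$ or below $u'$. But $v_1,\dots,v_n$ are interchangeable as far as (P1) and (P2) are concerned, and their colors can be redistributed.

For $u<z$, the \emph{bundle} $\beta_{u,z}$ is the set of vertices $v$ with $p_1(v)=u$ and $p_2(v)=z$. Every double vertex lies in exactly one bundle. Each $v\in\beta_{u,z}$ carries the ordered pair of colors of $uv$ and $zv$. A bundle is a class of parallel edges of $H$, and permuting the pairs among its elements amounts to renaming these parallel edges, so it preserves (P1) and (P2). By (P1) and (P2), the $2n$ colors in the pairs of a bundle with $n$ elements are all distinct.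

Process the nonempty bundles one at a time, in any order. Let $\beta$ be the current bundle and $n=|\beta|$. An element $v\in\beta$ \emph{forbids} the colors currently on main edges whose bottom is a minor neighbor of $v$ outside $\beta$. These are at most $B$ colors, each in at most one pair, so at least $n-B$ pairs of $\beta$ contain no color forbidden by $v$. Redistribute the pairs element by element. As long as fewer than $n-B$ pairs have been handed out, the next element can be given an unused pair with no color that it forbids. The remaining elements, at most $B$ of them, receive the remaining pairs arbitrarily and are called \emph{leftover} vertices. Let $c_1$ be the coloring after all bundles are processed. It satisfies (P1) and (P2), and: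
\begin{enumerate}
\item[(P3)] if $v,w$ are double minor neighbors and $c_1(xv)=c_1(rw)$ for main edges $xv$ and $rw$, then $v,w$ lie in different bundles and the one whose bundle was processed later is leftover.
\end{enumerate}
Indeed, the colors inside one bundle are distinct, and when the later bundle is processed the colors at the earlier one are already those of $c_1$.

\subsection{Recoloring the edges $p_1(v)v$}

Three tasks remain: the edges with a single bottom, the leftover vertices, and the conflicts (IIa). The two main parents play different roles here. By \eqref{eq:p1}, a vertex $z$ is the second parent $p_2$ in at most $s$ nonempty bundles, so whatever happens a bounded number of times per bundle costs $z$ a bounded number of edges; in particular the edges $p_2(v)v$ with $v$ leftover can be discarded. A vertex $u$ may be the first parent $p_1$ in many bundles, so the edges $p_1(v)v$ have to be given a new color instead. With $2\Delta+O(1)$ colors the new color can respect two of the families A, B, C of Figure~\ref{fig:families}. We respect A and B and give up C. A violation in family C is repaired by discarding one edge below $z=p_2(v)$, which is affordable if few recolored vertices $v$ share the same $z$.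

Start from $c_1$ and process the vertices $v$ that have a parent in increasing order. Let $u=p_1(v)$ and, if $v$ is double, $z=p_2(v)$. Call $v$ \emph{bad} if it is single, or leftover, or if it is double and the current color of $uv$ is on a main edge with bottom $z$. If $v$ is bad, give $uv$ a color of the palette that differs from the current colors of
\begin{enumerate}
\item[(R1)] the other main edges with top $u$ (at most $\Delta-1$);
\item[(R2)] the edges $wv'$, where $v'$ is a double vertex with main parents $u$ and $w\ne u$, including $v'=v$ (at most $\Delta$);
\item[(R3)] the main edges with bottom $z$, if $v$ is double (at most $2$);
\item[(R4)] the main edges whose bottom is a minor neighbor of $v$ (at most $B$).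
\end{enumerate}
At most $2\Delta+1+B<K$ colors are excluded, so such a color exists. We then say that $uv$ is \emph{touched}. Let $c$ be the final coloring, which is defined on all main edges, and let $X$ be the set of bad double vertices.

Only edges $p_1(v)v$ are touched, each at most once, at the time $v$ is processed. An untouched main edge has a double bottom and keeps its color from $c_1$. Two consequences are used repeatedly. When $v$ is processed, all main edges with a bottom smaller than $v$ have their final colors. And if at least one of two main edges is touched, then at the time of the later touch the other edge has its final color.

\begin{lemma}\label{lem:bad}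
For every vertex $z$, at most $2s+sB$ vertices $v\in X$ have $p_2(v)=z$.
\end{lemma}

\begin{proof}
The at most $s$ nonempty bundles $\beta_{u,z}$ contain at most $sB$ leftover vertices. If $v\in X$ is not leftover and $p_2(v)=z$, then $c_1(p_1(v)v)$ is one of the at most two final colors of main edges with bottom $z$, since $z<v$. By (P1) for $c_1$, the vertex $v$ is determined by $p_1(v)\in S(z)$ and this color, which leaves at most $2s$ possibilities.
\end{proof}

\begin{lemma}\label{lem:final}
The coloring $c$ has the following properties.
\begin{enumerate}
\item[(Q1)] Main edges with the same top have distinct colors.
\item[(Q2)] Let $v$ have main parents $x\ne z$ and let $v'$ be a main child of $z$. If $c(xv)=c(zv')$, then $v\in X$, $x=p_1(v)$, $z=p_2(v)$ and $v'\ne v$.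
\item[(Q3)] If $v$ is double and $r$ is a main parent of $p_2(v)$, then $c(p_1(v)v)\ne c(r\,p_2(v))$.
\item[(Q4)] If $v,w$ are minor neighbors and $c(xv)=c(rw)$ for main edges $xv$ and $rw$, then one of these edges has the form $p_2(y)y$ with $y$ leftover.
\end{enumerate}
\end{lemma}

\begin{proof}
(Q1) If neither of two such edges is touched, use (P1). Otherwise the later touch avoided the other edge by (R1).

(Q2) By (P2), at least one of $xv$ and $zv'$ is touched. Suppose the later touch is that of $zv'$. Then $z=p_1(v')$, and $v$ is a double vertex with main parents $z$ and $x$, so (R2) excluded the color of $xv$, a contradiction. So the later touch is that of $xv$, whence $x=p_1(v)$, $z=p_2(v)$ and $v\in X$. At that time (R2) excluded the color of $zv$, and $zv=p_2(v)v$ is never touched, so $c(xv)\ne c(zv)$ and $v'\ne v$.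

(Q3) When $v$ is processed, the edges with bottom $p_2(v)<v$ have their final colors. If $v$ is not bad, the claim holds by the definition of bad; if $v$ is bad, it holds by (R3).

(Q4) If one of the two edges were touched, the later touch would have avoided the other edge by (R4). So both are untouched, $v$ and $w$ are double, and $c_1(xv)=c_1(rw)$. By (P3) some $y\in\{v,w\}$ is leftover. Then $y$ is bad and $p_1(y)y$ is touched, so the edge with bottom $y$ among $xv,rw$ is $p_2(y)y$.
\end{proof}

\subsection{The discarded edges and the count of colors}

Let $D=D_0\cup\dots\cup D_4$, where the sets and the number of their edges below a fixed top are as follows.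
\begin{enumerate}
\item[$D_0$:] the minor edges; at most $m$ per top by Lemma~\ref{lem:minor}.
\item[$D_1$:] the shadowed main edges, for $F$ the set of main edges and the coloring $c$; at most $2s+2$ per top by (Q1) and Lemma~\ref{lem:shadow}(i) with $j=2$.
\item[$D_2$:] the main edges $wy$ whose color is on a main edge with bottom a minor child of $w$; at most $2m$ per top by Lemma~\ref{lem:minor} and (Q1).
\item[$D_3$:] the main edges $zy$ with $c(zy)=c(p_1(v)v)$ for some $v\in X$ with $p_2(v)=z$; at most $2s+sB$ per top by Lemma~\ref{lem:bad} and (Q1).
\item[$D_4$:] the edges $p_2(v)v$ with $v$ leftover; at most $sB$ per top, since a vertex is $p_2$ in at most $s$ nonempty bundles.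
\end{enumerate}
Every vertex is the top of at most $b=3m+4s+2+2sB$ edges of $D$.

Suppose that two edges outside $D$ have the same color and one sees the other. They are main and not shadowed, so they can be named $e=uv$ and $f$ such that one of the five conflicts occurs. Conflict (Ia) contradicts (Q1). In (Ib), $f=zv'$ with $z$ the other main parent of $v$; by (Q2), $v\in X$, $u=p_1(v)$ and $z=p_2(v)$, so $f\in D_3$. In (Ic), $v$ is a minor child of the top of $f$ and the color of $f$ is on $uv$, so $f\in D_2$. Conflict (IIa) contradicts (Q3). In (IIb), (Q4) puts $e$ or $f$ in $D_4$. All five cases are impossible, so the $K$ color classes of $c$ outside $D$ are semistrong matchings of $G$.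

Color $D$ with $2q+1$ new colors by Lemma~\ref{lem:discard}. Then
\[
\chi'_{ss}(G)\le K+2q+1=2\Delta+C(s,t),\qquad C(s,t)=B+2q+3,
\]
where
\[
m=(t-1)\tbinom s2,\quad B=2(s+m),\quad b=3m+4s+2+2sB,\quad q=(s+1)(b+s)+2s^2 .
\]
A graph without edges satisfies the bound trivially. This proves Theorem~\ref{thm:general}.

\section{Good orders of planar graphs}\label{sec:planar}

We use two consequences of Euler's formula: a simple planar graph on $N$ vertices has at most $3N$ edges, and at most $2N$ edges if it is bipartite.

The order is built from the largest vertex downwards. Choosing a vertex of small degree at each step would bound the number of parents, but not the number of vertices reached through a larger vertex. We therefore control both quantities at once. The bound on the number of parents, kept as an invariant, limits the number of pairs that one placed vertex can connect.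

\begin{proof}[Proof of Lemma~\ref{lem:order}]
Let $G$ be planar. At each time $V(G)=L\cup U$, where $U$ is the set of vertices already placed; they will all be larger than the vertices of $L$. We keep the invariant that every vertex of $U$ has at most $11$ neighbors in $L$. It holds at the start, when $U=\emptyset$. Let $n=|L|\ge1$, and let $J$ be the graph on $L$ in which two vertices are adjacent if they are adjacent in $G$ or have a common neighbor in $U$. If $y\in L$ is placed next, then the vertices smaller than $y$ are those of $L\setminus\{y\}$ and the larger ones are those of $U$, so $S(y)$ is the set of neighbors of $y$ in $J$.

We show that $J$ has at most $113n$ edges. Let $J_1\subseteq J$ consist of the pairs that are adjacent in $G$ or have a common neighbor in $U$ with exactly two neighbors in $L$. For each edge of $J_1$ that is not an edge of $G$, choose such a common neighbor. Distinct pairs get distinct vertices, because the chosen vertex has no other neighbors in $L$. So $G$ contains a subdivision of $J_1$, the graph $J_1$ is planar, and it has at most $3n$ edges. Every other edge of $J$ comes from a vertex of $U$ with at least three neighbors in $L$. Let $k$ be the number of such vertices. The edges of $G$ between them and $L$ form a bipartite planar graph, so $3k\le2(k+n)$ and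 $k\le2n$. By the invariant each of them connects at most $\binom{11}{2}=55$ pairs, which gives at most $110n$ pairs.

The degrees in $J$ sum to at most $226n$, so at most $226n/453<n/2$ vertices of $L$ have degree at least $453$ in $J$. The degrees in $G[L]$ sum to at most $6n$, so at most $n/2$ vertices have degree at least $12$ in $G[L]$. Hence some $y\in L$ has degree at most $452$ in $J$ and at most $11$ neighbors in $L$. Place $y$ next. Then $|S(y)|\le452$, and the invariant holds for $U\cup\{y\}$ and $L\setminus\{y\}$.
\end{proof}

\section{Lower bounds and the classification}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
A planar graph has a $452$-good order by Lemma~\ref{lem:order} and contains no $K_{3,3}$, so Theorem~\ref{thm:general} gives the bound with $C=C(452,3)$. The planar graphs $K_{2,n}$ have $\chi'_{ss}=2\Delta$ for all $n\ge2$ by Example~\ref{ex:bipartite}, so the coefficient $2$ cannot be lowered.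

For the additive constant, add to $K_{2,n}$ edges that cannot reuse its colors. Let $n\ge5$ and let $G$ consist of a cycle $C_n=a_1a_2\dots a_n$ and two nonadjacent vertices $x,y$ joined to all $a_i$. It is planar, with $x$ inside the cycle and $y$ outside. The vertices $a_i$ have degree four, so $\Delta(G)=n$. Fix a semistrong edge-coloring of $G$. The $2n$ edges at $x$ and $y$ form a $K_{2,n}$. Any two of them share a vertex or span a $4$-cycle, so they have $2n$ distinct colors. A cycle edge cannot have the color of an edge at $x$: the class of that color covers $x$, and both ends of the cycle edge are adjacent to $x$, so neither is private. The same holds with $y$ in place of $x$. So the cycle edges use further colors, and each of these color classes $M$ consists of cycle edges and is a semistrong matching of $C_n$.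

We claim that $|M|\le2n/5$. The matching $M$ does not cover the whole cycle, since then every vertex would have degree two in $C_n[V(M)]$. So the components of $C_n[V(M)]$ are paths, each perfectly matched by $M$; let them have $2k_1,2k_2,\dots$ vertices. If $k_j\ge3$, then the second edge of $M$ along the path has both ends in the interior of the path and has no private end. So $k_j\le2$, and $2k_j+1\ge\frac52k_j$. Going around the cycle, each path is followed by an uncovered vertex, so
\[
n\ge\sum_j(2k_j+1)\ge\frac52\sum_jk_j=\frac52|M|.
\]
The $n$ cycle edges therefore need at least $\lceil5/2\rceil=3$ colors, and $\chi'_{ss}(G)\ge2n+3$.
\end{proof}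

\begin{remark}
For $n=7$ the same count gives $|M|\le\lfloor14/5\rfloor=2$, so the seven cycle edges need four colors and this particular graph has $\chi'_{ss}\ge2\Delta+4$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $j=3$ in part (a) and $j=2$ in part (b). If $K_{j,t}\in\mathcal G$ for all $t$, then for $t\ge j$ Example~\ref{ex:bipartite} gives graphs in $\mathcal G$ with $\Delta=t$ and $\chi'_{ss}=jt=(j-1)\Delta+t$, so no bound $(j-1)\Delta+O(1)$ holds on $\mathcal G$. Conversely, let $K_{j,t}\notin\mathcal G$. Since $\mathcal G$ is closed under subgraphs, no graph of $\mathcal G$ contains $K_{j,t}$ as a subgraph. Theorem~\ref{thm:general} for $j=3$ and Proposition~\ref{prop:one} for $j=2$ give the bound, with a constant that depends only on $s$ and $t$.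
\end{proof}

\begin{thebibliography}{9}

\bibitem{semistrong}
\emph{On Semistrong Edge-Colorings},
\texttt{https://journals.ysu.am/\allowbreak index.php/\allowbreak proceedings-phys-math/\allowbreak article/\allowbreak download/\allowbreak vol59\_no2\_2025\_pp032-045/\allowbreak pdf/\allowbreak 30716}.

\bibitem{zhu}
X.~Zhu, \emph{Colouring graphs with bounded generalized colouring number}, Discrete Math. 309 (2009).

\end{thebibliography}
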